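# Weighted completion time variance is strongly NP-hard: a reduction from 3-PARTITION

## 1. Schedules, completion times, weighted variance

**Definition 1 (schedule).** We are given a finite set $\mathcal J$ of $n$ jobs. Job $j$ has a processing time (length) $p_j\in\mathbb Z_{>0}$ and a weight $w_j\in\mathbb Z_{>0}$. One machine processes at most one job at a time, without preemption. A schedule is a sequence of the jobs, processed consecutively from time $0$ without idle time. The completion time of job $j$ is $C_j$. For a set $A$ of jobs write $p(A)=\sum_{j\in A}p_j$.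

*Example.* Let $Z,A,B$ have lengths $1,2,3$. In the sequence $B,Z,A$ we get $C_B=3$, $C_Z=4$, $C_A=6$.

**Definition 2 (WCTV).** Put $W=\sum_jw_j$ and $d=\frac1W\sum_jw_jC_j$. The weighted completion time variance problem asks for a schedule minimizing $\sum_jw_j(C_j-d)^2$. Here $d$ depends on the schedule.

*Example.* Give $Z,A,B$ the weights $10,1,1$. For $B,Z,A$ we get $d=\frac{3+40+6}{12}=\frac{49}{12}$, and the value is $\frac{169+10+529}{144}=\frac{708}{144}=\frac{59}{12}$.

Three elementary identities will be used all the time. First, since $\sum_jw_j(C_j-d)=0$, for every real $\delta$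
$$\sum_jw_j(C_j-\delta)^2=\sum_jw_j(C_j-d)^2+W(d-\delta)^2. \tag{1}$$
So the value of a schedule is $\min_{\delta\in\mathbb R}\sum_jw_j(C_j-\delta)^2$. Two consequences: the value does not change if all completion times are translated, so we may put the time origin wherever we like; and dropping jobs from the sum gives a lower bound, because for each $\delta$ we drop nonnegative terms.

Second, for $u,v>0$,
$$\min_\delta\,[u(x-\delta)^2+v(y-\delta)^2]=\frac{uv}{u+v}(x-y)^2, \tag{2}$$
attained at $\delta=\frac{ux+vy}{u+v}$, where $x-\delta=\frac{v(x-y)}{u+v}$ and $y-\delta=\frac{u(y-x)}{u+v}$.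

Third,
$$W\sum_jw_j(C_j-d)^2=\sum_{i<j}w_iw_j(C_i-C_j)^2, \tag{3}$$
because the right side is $\frac12\sum_{i,j}w_iw_j(C_i^2+C_j^2-2C_iC_j)=W\sum_jw_jC_j^2-(Wd)^2$, and the left side is the same by (1) with $\delta=0$. In the example the three pairs give $10\cdot1+10\cdot4+1\cdot9=59=12\cdot\frac{59}{12}$.

**Definition 3 (prescribed due date).** In this variant $d$ is part of the input, and we minimize $\sum_jw_j(C_j-d)^2$ over schedules that start at time $0$ without idle time.

*Example.* With the jobs above and $d=4$, the sequence $B,Z,A$ costs $1+0+4=5$. Translation is no longer free here.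

## 2. Small numbers, FPTASs, and 3-PARTITION

**Definition 4 (strongly NP-hard, pseudo-polynomial).** A problem with numerical input is strongly NP-hard if its decision version stays NP-hard on instances whose numbers are bounded by a polynomial in $n$. An algorithm is pseudo-polynomial if its running time is polynomial in $n$ and in the size of the largest number (not its number of digits).

*Example.* PARTITION (split integers $x_1,\dots,x_n$ into two parts of equal sum) is NP-hard, but the textbook dynamic program over reachable sums runs in time $O(n\sum x_i)$, which is pseudo-polynomial. So PARTITION is not strongly NP-hard unless P = NP.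

**Definition 5 (FPTAS).** A fully polynomial time approximation scheme takes an instance and $\varepsilon>0$, and returns a solution of value at most $(1+\varepsilon)\mathrm{OPT}$ in time polynomial in the input length and $1/\varepsilon$.

*Example.* Take three jobs of lengths $1,2,3$ and weights $1$. By (3), if the second and third jobs of the sequence have lengths $y,z$, the value is $\frac13(y^2+z^2+(y+z)^2)=\frac23(y^2+yz+z^2)$. The possible values are $\frac{14}3,\frac{26}3,\frac{38}3$, according to whether the job of length $3$, $2$ or $1$ comes first. An FPTAS with $\varepsilon=\frac1{10}$ must return value at most $\frac{77}{15}<\frac{26}3$, so it must return an optimum.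

**Definition 6 (3-PARTITION).** Given are $s_1,\dots,s_{3m}\in\mathbb Z_{>0}$ with $B/4<s_b<B/2$ and $\sum_bs_b=mB$. Can the indices be partitioned into $m$ groups, each of sum $B$?

*Example.* Let $m=2$, $B=16$. The list $5,5,5,5,6,6$ is a YES instance ($5+5+6$ twice). The list $5,5,5,5,5,7$ is a NO instance: the bounds on $s_b$ force three members per group, and the group of $7$ has sum $7+5+5=17$.

3-PARTITION is strongly NP-complete (Garey & Johnson 1979): it is NP-complete even when $B$ is bounded by a polynomial in $m$. We use it in this form. We take $m\ge2$, since $m=1$ is always YES. Moreover $B\ge3$, since for $B\le2$ no integer lies strictly between $B/4$ and $B/2$.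

## 3. WCTV with polynomially bounded numbers: three statements

Suppose all lengths and weights are small integers, polynomial in the number of jobs. Can a best sequence still be hard to find?

The unweighted case (all $w_j$ equal) is NP-hard (Kubiak, 1993); NP-hardness alone does not say what happens when the numbers are small. With agreeable weights, where $p_i<p_j$ implies $w_i>w_j$, there is a dynamic program of complexity $O(n\sum_jw_j\sum_jp_j)$ (Cai, 1995), and there are FPTASs (Cai, 1995; Woeginger, 1999; Cheng and Kubiak, 2005). We prove that for arbitrary weights small numbers do not help.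

**Theorem 1.** The problem "given $p_j,w_j\in\mathbb Z_{>0}$ and rational $\Theta$, is there a schedule with $\sum_jw_j(C_j-d)^2\le\Theta$, where $d=\sum w_jC_j/\sum w_j$?" is NP-complete even if all $p_j,w_j$ are bounded by a polynomial in $n$. In particular WCTV is strongly NP-hard.

**Theorem 2.** The same holds for minimizing $\sum_jw_j(C_j-d)^2$ with $d$ given in the input (jobs processed from time $0$ without idle time).

**Corollary 3.** Unless P = NP, WCTV has neither a pseudo-polynomial algorithm nor an FPTAS.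

Membership in NP is clear in both theorems: the sequence is the certificate, and its cost is a rational number computable in polynomial time. The work is in the hardness. We prove Theorem 2 first, because its proof contains the core, and then free the due date.

## 4. Two and three jobs

For two jobs, (2) says that the value is $\frac{w_1w_2}{w_1+w_2}$ times the square of the length of the second job. So the longer job goes first. In general the length of the first job never matters, by translation invariance.

For three jobs, (3) makes everything explicit. If positions $1,2,3$ carry lengths $p_1,p_2,p_3$ and weights $w_1,w_2,w_3$, then $W$ times the value is $w_1w_2p_2^2+w_2w_3p_3^2+w_1w_3(p_2+p_3)^2$. For $Z,A,B$ with lengths $1,2,3$ and weights $10,1,1$: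

| sequence | $ZAB$ | $ZBA$ | $AZB$ | $BZA$ | $ABZ$ | $BAZ$ |
|---|---|---|---|---|---|---|
| $12\cdot$ value | 299 | 344 | 116 | 59 | 179 | 104 |

The optimum puts the heavy job in the middle, with $d=\frac{49}{12}$ close to $C_Z=4$. The heavy job marks the due date, and the other jobs split into a left part and a right part.

## 5. One heavy job cuts, several heavy jobs clump

Take the prescribed due date version with $d$ an integer, and add a job $Z$ whose weight exceeds the cost threshold. All completion times are integers, so $C_Z\ne d$ already costs at least $w_Z$, which is too much. Hence $C_Z=d$, and the set $L$ of jobs before $Z$ has total length exactly $d-p_Z$. One heavy job thus enforces one exact cut into a left set $L$ and a right set $R$.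

To encode 3-PARTITION one would now like $m-1$ heavy jobs as walls between $m$ groups. This stops working already for two walls in WCTV. Let $Z,Z'$ both have length $\ell\ge1$ and weight $w$, and let jobs of total length $x\ge1$ lie between them. By (2) the cost is at least $\frac w2(\ell+x)^2$. If instead the two are adjacent and $\delta$ is the midpoint of their completion times, they cost $\frac w2\ell^2$, and the other jobs cost some $K$ that does not depend on $w$. The saving $\frac w2((\ell+x)^2-\ell^2)\ge\frac w2(2\ell+1)\ge\frac32w$ exceeds $K$ once $w\ge K>0$. So walls that are heavy enough to dominate are never separated in an optimal schedule.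

We are left with one cut. A cut with prescribed $p(L)$ is a subset-sum condition, and for polynomially bounded numbers this alone is easy by dynamic programming. The information about the $m$ groups must therefore come from the cost of the order inside $L$ and inside $R$. So we compute that cost exactly.

## 6. Weights almost proportional to lengths: an exact cost formula

Let $J_0$ be a set of "small" jobs and $Z$ a job of length $X$. Consider a sequence $L,Z,R$ with $L\sqcup R=J_0$, and put time $0$ at the completion of $Z$. For $i\in L$ let $l_i$ be the total length of the jobs of $L$ after $i$; then $C_i=-(X+l_i)$. For $i\in R$ let $r_i$ be the total length of the jobs of $R$ up to and including $i$; then $C_i=r_i$. Write the weights as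
$$w_i=2Xp_i+p_i^2+\lambda_i ,$$
which defines $\lambda_i$, and put $F:=\sum_{i\in J_0}w_iC_i^2$.

**Lemma 4.** With $T=p(L)$, $U=p(R)$ and $c:=2X^3T+2X^2T^2+\frac23X(T^3+U^3)$,
$$F=c+X^2\sum_L(\lambda_i-p_i^2)+2X\Big[\sum_L\lambda_il_i+\sum_Rp_i^2r_i\Big]-\tfrac23X\sum_{J_0}p_i^3+\mathcal E, \tag{4}$$
$$\mathcal E:=\sum_L(p_i^2+\lambda_i)l_i^2+\sum_R(p_i^2+\lambda_i)r_i^2 .$$

*Proof.* Measured as distance to the left of the start of $Z$, job $i\in L$ occupies $[l_i,l_i+p_i]$, and these intervals tile $[0,T]$. Integrating $u$ and $u^2$ over them gives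
$$\sum_L\big(p_il_i+\tfrac12p_i^2\big)=\tfrac12T^2,\qquad \sum_L\big(p_il_i^2+p_i^2l_i+\tfrac13p_i^3\big)=\tfrac13T^3 .$$
Job $i\in R$ occupies $[r_i-p_i,r_i]$, and these intervals tile $[0,U]$, so
$$\sum_R\big(p_ir_i^2-p_i^2r_i+\tfrac13p_i^3\big)=\tfrac13U^3 .$$
Now expand $(X+l_i)^2=X^2+2Xl_i+l_i^2$ and insert these identities:
$$\begin{aligned}\sum_Lw_i(X+l_i)^2&=2X\Big[X^2T+X\big(T^2-\sum_Lp_i^2\big)+\tfrac{T^3}3-\sum_Lp_i^2l_i-\tfrac13\sum_Lp_i^3\Big]\\&\quad+\sum_L(p_i^2+\lambda_i)(X^2+2Xl_i+l_i^2),\\
\sum_Rw_ir_i^2&=2X\Big[\tfrac{U^3}3+\sum_Rp_i^2r_i-\tfrac13\sum_Rp_i^3\Big]+\sum_R(p_i^2+\lambda_i)r_i^2 .\end{aligned}$$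
Add. The terms with $X^2$ and sums over $L$ are $-2X^2\sum_Lp_i^2+X^2\sum_L(p_i^2+\lambda_i)=X^2\sum_L(\lambda_i-p_i^2)$. The terms with $l_i$ are $-2X\sum_Lp_i^2l_i+2X\sum_L(p_i^2+\lambda_i)l_i=2X\sum_L\lambda_il_i$. The rest is as stated. $\square$

*Check.* With one job in $L$ (length $p$) and one in $R$ (length $p'$), $F=(2Xp+p^2+\lambda)X^2+(2Xp'+p'^2+\lambda')p'^2$. The right side of (4) is $2X^3p+2X^2p^2+\frac23X(p^3+p'^3)+X^2(\lambda-p^2)+2Xp'^3-\frac23X(p^3+p'^3)+(p'^2+\lambda')p'^2$, which is the same.

When $T$ and $U$ are fixed, $c$ and $\sum_{J_0}p_i^3$ are constants. What remains is a one-body term $X^2\sum_L(\lambda_i-p_i^2)$, which depends only on which jobs are in $L$; a pair term $2X[\dots]$, which depends on the orders; and $\mathcal E$, which will be small. On the left a job has the freely chosen coefficient $\lambda_i$ in the pair term; on the right it has $p_i^2$.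

**Lemma 5.** Let $A$ be a finite set whose elements have values $s_i\ge0$ and levels $a_i\in\{1,\dots,N\}$. (a) For every order of $A$,
$$\sum_{i\in A}a_is_i\sum_{k\text{ after }i}s_k\ \ge\sum_{\{i,k\}\subset A}\min(a_i,a_k)s_is_k,$$
the right sum being over pairs of distinct elements, with equality if the levels are nondecreasing along the order. (b) $\sum_{(i,k)\in A^2}\min(a_i,a_k)s_is_k=\sum_{t=1}^N\big(\sum_{i:\,a_i\ge t}s_i\big)^2$.

*Proof.* (a) A pair contributes $a_is_is_k$ on the left, with $i$ the earlier element. This is at least $\min(a_i,a_k)s_is_k$, with equality if $a_i\le a_k$. (b) $\min(a_i,a_k)$ is the number of $t$ with $t\le a_i$ and $t\le a_k$; exchange the sums. $\square$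

*Example for (b).* Take $(a,s)=(1,2)$ and $(3,5)$. Left: $1\cdot4+3\cdot25+2\cdot1\cdot10=99$. Right: $7^2+5^2+5^2=99$.

So optimal orders turn the pair term into a sum of squares of tail sums. This suggests how to encode the groups.

**The encoding.** Let a 3-PARTITION instance be given and set
$$q:=mB\ (\ge6),\qquad G:=100q^8,\qquad J_0:=\{(a,b):1\le a\le m,\ 1\le b\le3m\}.$$
Job $i=(a,b)$ is "item $b$ placed in group $a$"; write $a_i=a$ and $s_i=s_b$. The set $R$ is meant to contain one copy of each item, namely the copy whose level is its group. We have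
$$|J_0|=3m^2\le\tfrac{q^2}3,\qquad 1\le s_i\le\tfrac q2,\qquad a_is_i\le ms_i\le\tfrac q2,\qquad \sum_{J_0}s_i=m^2B\le q^2, \tag{5}$$
using $B\ge3$ in the first bound and $s_i<B/2$ in the second and third. For $L\sqcup R=J_0$ define the profiles and their targets
$$Y_t:=\sum_{i\in L,\,a_i\ge t}s_i,\quad Y_t^*:=(m-t+1)(m-1)B\quad(1\le t\le m),$$
$$V_t:=\sum_{i\in R,\,s_i\ge t}s_i,\quad V_t^*:=\sum_{b:\,s_b\ge t}s_b\quad(1\le t\le B),$$
and the defect
$$\Delta:=\sum_t(Y_t-Y_t^*)^2+\sum_t(V_t-V_t^*)^2\in\mathbb Z_{\ge0}.$$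

**Lemma 6.** (a) If $\Delta=0$ for some $R\subset J_0$, the 3-PARTITION instance is a YES instance. (b) If $b\mapsto a(b)$ is a solution, then $R=\{(a(b),b):1\le b\le3m\}$ has $\Delta=0$.

*Proof.* (a) Put $Y_{m+1}=Y^*_{m+1}=0$ and $V_{B+1}=V^*_{B+1}=0$. Then $\sum_{i\in L,a_i=a}s_i=Y_a-Y_{a+1}=(m-1)B$. The whole level $a$ of $J_0$ has sum $mB$, so $\sum_{i\in R,a_i=a}s_i=B$ for every $a$. Next, $V_v-V_{v+1}$ is $v$ times the number of $i\in R$ with $s_i=v$, and it equals $V^*_v-V^*_{v+1}$, which is $v$ times the number of $b$ with $s_b=v$. So every value occurs in $(s_i)_{i\in R}$ exactly as often as in $(s_b)_{b\le 3m}$. Choose a size-preserving bijection $R\to\{1,\dots,3m\}$; grouping the indices by the level $a_i$ of their preimages gives $m$ groups of sum $B$.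

(b) Each level of $R$ has sum $B$, so $Y_t=\sum_{a\ge t}(mB-B)=Y^*_t$. Since $R$ has one copy of each item, $V_t=V_t^*$. $\square$

**A first choice of numbers, and why it fails.** Lemma 5 suggests $X=G^2$, $p_i=Gs_i$, $\lambda_i=G^2a_is_i$: on the left the levels are $a_i$, on the right they are the sizes, and the pair term becomes $2G^2\cdot G^3\,\Omega=2G^5\Omega$ with
$$\Omega:=\sum_{i\in L}a_is_i\sigma_i'+\sum_{i\in R}s_i^2\sigma_i, \tag{6}$$
where $\sigma_i'$ ($i\in L$) is the sum of the $s$-values of the later jobs of $L$, and $\sigma_i$ ($i\in R$) is the sum of the $s$-values of the jobs of $R$ up to and including $i$. But the one-body term is then $G^6\sum_L(a_is_i-s_i^2)$, one power of $G$ larger. Suppose the instance is YES, and compare a solution $R^{\rm yes}$ from Lemma 6(b) with the meaningless choice $R^{\rm top}=\{(m,b):1\le b\le3m\}$. Both have the same $T,U$ and the same $\sum_Rs_i^2$, while $\sum_Ra_is_i$ is $\frac{m(m+1)}2B$ and $m^2B$ respectively. So the one-body term of $R^{\rm yes}$ is larger by $G^6\frac{m(m-1)}2B\ge3G^6$.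 For $R^{\rm top}$, in any order, each summand of $\Omega$ is at most $\frac12q^4$, so $\Omega\le q^6$. Also $p_i^2+\lambda_i\le G^2q^2$ and $l_i,r_i\le Gq^2$, so $\mathcal E\le G^4q^8$. Since $\Omega,\mathcal E\ge0$ for $R^{\rm yes}$, its cost exceeds that of $R^{\rm top}$ by at least
$$3G^6-2G^5q^6-G^4q^8>0 .$$
The cheapest schedules have nothing to do with solutions: the one-body term swamps the profiles.

## 7. A hidden second digit in the lengths, and a linear correction in the weights

Two repairs are needed.

The first makes the large one-body term constant. The cut enforces the exact integer equation $p(L)=T$. If $p_i=Gs_i+e_i$ with small $e_i$, this single equation is two equations, one per "digit" in base $G$: it fixes both $\sum_Ls_i$ and $\sum_Le_i$. We choose $e_i$ so that $a_is_i-s_i^2=ms_i-e_i$; then $\sum_L(a_is_i-s_i^2)$ is fixed.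

The second repair turns $Y_t^2$ into $(Y_t-Y_t^*)^2$. The difference $-2Y_t^*Y_t+Y_t^{*2}$ is linear in the membership of jobs in $L$, up to a constant. So it can be put into the one-body term by a correction of $\lambda_i$ of lower order: adding $-2GD_i$ to $\lambda_i$ adds $-2G^5D_i$ to the cost for $i\in L$, which is the order of the pair term $2G^5\Omega$.

**The small jobs.** For $i=(a,b)\in J_0$ put
$$e_i:=s_i^2+(m-a_i)s_i\ge0,\qquad p_i:=Gs_i+e_i,$$
$$D_i^L:=s_i\sum_{t\le a_i}Y_t^*-\tfrac12a_is_i^2,\qquad D_i^R:=s_i\sum_{t\le s_i}V_t^*+\tfrac12s_i^3,\qquad D_i:=D_i^L-D_i^R\in\tfrac12\mathbb Z,$$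
$$\lambda_i:=G^2a_is_i+2Gs_ie_i+e_i^2-2GD_i,\qquad w_i:=2G^2p_i+p_i^2+\lambda_i .$$
All of these except $D_i^L,D_i^R,D_i$ are integers. Since $p_i^2=G^2s_i^2+2Gs_ie_i+e_i^2$,
$$\lambda_i-p_i^2=G^2(a_is_i-s_i^2)-2GD_i,\qquad a_is_i-s_i^2=ms_i-e_i. \tag{7}$$

Let $P:=p(J_0)$, $\bar e:=\sum_{J_0}e_i$, and
$$E^*:=\sum_bs_b^2+B\tfrac{m(m-1)}2,\qquad U:=GmB+E^*,\qquad T:=P-U .$$
Summing $e_i$ over $a$ and $b$ gives $\bar e=m\sum_bs_b^2+mB\frac{m(m-1)}2=mE^*$. With $\sum_{J_0}s_i=m^2B$ we get $P=mU$ and $T=(m-1)U>0$. In particular $0\le E^*\le\bar e$.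

The job $Z$ has length $X=G^2$ and weight $W_Z=G^{12}$.

*Example.* Let $m=2$, $B=3$, all six $s_b=1$. Then $e_i=2$ on level $1$ and $e_i=1$ on level $2$; $\bar e=18$, $E^*=9$, $U=T=6G+9$; $Y^*=(6,3)$ and $V^*=(6,0,0)$. If $p(R)=U$, then $R$ has six jobs, $x$ of them on level $1$, with $2x+(6-x)=9$, so $x=3$. Here the cut alone finds the solution. This is a feature of small $m$: for $m=3$, $B=3$ and all nine $s_b=1$, let $R$ have $4,1,4$ jobs on levels $1,2,3$. Then $\sum_Re_i=9+2\cdot4+1=18=E^*$, so the cut is satisfied, but the sums of $L$ on the levels are $5,8,5$. So $Y=(18,13,5)$ against $Y^*=(18,12,6)$, and $\Delta=2$. The profile term has to exclude this $R$.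

**Elementary bounds.** Their purpose is to separate the powers of $G$. They follow from (5), $q\ge6$ and $G=100q^8$.

* $e_i\le\frac{B^2}4+\frac{mB}2\le q^2$, so $\bar e\le\frac{q^2}3q^2\le q^4<G$; and $G\le p_i\le\frac{Gq}2+q^2\le Gq$.
* $P=Gm^2B+\bar e\le Gq^2+q^4\le2Gq^2\le G^2$.
* $Y_t^*\le m(m-1)B\le q^2$ and $V_t^*\le q$. So $s_i\sum_{t\le a_i}Y_t^*\le a_is_iq^2\le\frac12q^3$, $\ \frac12a_is_i^2\le\frac18q^2\le\frac18q^3$, $\ s_i\sum_{t\le s_i}V_t^*\le s_i^2q\le\frac14q^3$, $\ \frac12s_i^3\le\frac1{16}q^3$. Hence $|D_i|\le q^3$ and $0\le D_i^R\le q^3$.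
* With $\rho_i:=2Gs_ie_i+e_i^2+2G|D_i|$ we have $\rho_i\le Gq^3+q^4+2Gq^3\le4Gq^3$, and
$$0\le G^2a_is_i-2G|D_i|\le\lambda_i\le G^2a_is_i+\rho_i\le G^2q. \tag{8}$$
The first inequality holds because $G^2\ge2Gq^3$, the last because $\frac12G^2q+4Gq^3\le G^2q$.
* $p_i^2+\lambda_i\le G^2q^2+G^2q\le2G^2q^2$ and $2G^3\le w_i\le2G^3q+2G^2q^2\le3G^3q$.

So all weights of small jobs are positive integers.

**The constants of the threshold.** Let
$$\begin{aligned}c&:=2G^6T+2G^4T^2+\tfrac23G^2(T^3+U^3),\qquad N_1:=m^2(m-1)B-(\bar e-E^*),\\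
K_1&:=\sum_{J_0}D_i^R-\tfrac12\sum_tY_t^{*2}-\tfrac12\sum_tV_t^{*2},\\
\Phi_0&:=c+G^6N_1-\tfrac23G^2\sum_{J_0}p_i^3+2G^5K_1,\qquad F^*:=\Phi_0+26G^4q^8 .\end{aligned}$$
These depend on the instance only. We need a crude size bound. With $T\le P\le2Gq^2$, $T^3+U^3\le P^3$, $N_1\le m^3B\le q^3$ and $K_1\le\frac{q^2}3q^3$,
$$F^*\le G^8\Big(\tfrac{4q^2}{G}+\tfrac{8q^4}{G^2}+\tfrac{6q^6}{G^3}+\tfrac{q^3}{G^2}+\tfrac{q^5}{G^3}+\tfrac{26q^8}{G^4}\Big)<G^8. \tag{9}$$

## 8. The cost of the small jobs measures the defect $\Delta$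

In this section $L\sqcup R=J_0$ with **$p(L)=T$**, so $p(R)=U$. The sequence is $L,Z,R$, possibly with further jobs before and after; time $0$ is at the completion of $Z$, and $F=\sum_{J_0}w_iC_i^2$.

**Step 1. Reading the two digits of $p(R)=U$.** This step shows that the large one-body term is constant. We have
$$G\sum_Rs_i+\sum_Re_i=G\,mB+E^*,\qquad 0\le\sum_Re_i\le\bar e<G,\quad 0\le E^*\le\bar e<G .$$
Reducing modulo $G$ gives $\sum_Re_i=E^*$, and then $\sum_Rs_i=mB$. Hence $\sum_Ls_i=m(m-1)B$ and $\sum_Le_i=\bar e-E^*$. By (7),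
$$\sum_L(\lambda_i-p_i^2)=G^2\Big(m\cdot m(m-1)B-(\bar e-E^*)\Big)-2G\sum_LD_i=G^2N_1-2G\sum_LD_i. \tag{10}$$
Lemma 4 with $X=G^2$ now reads
$$F=c+G^6N_1-2G^5\sum_LD_i+2G^2\Big[\sum_L\lambda_il_i+\sum_Rp_i^2r_i\Big]-\tfrac23G^2\sum_{J_0}p_i^3+\mathcal E,\qquad\mathcal E\ge0. \tag{11}$$

**Step 2. The leading functional.** This step shows that $\Omega$ from (6), after the linear correction, is governed by $\Delta$. We claim
$$\Omega\ge\tfrac12\Delta+K_1+\sum_LD_i, \tag{12}$$
with equality if $L$ is ordered by nondecreasing $a$ and $R$ by nonincreasing $s$ (the sorted orders).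

For $L$ use Lemma 5(a) with levels $a_i$. In $R$, the sum $\sum_Rs_i^2\sigma_i$ consists of $\sum_Rs_i^3$ and, for each pair, $s_k\cdot s_is_k$ with $k$ the later job. This is Lemma 5(a) for the reversed order with levels $s_i$. Hence
$$\Omega\ \ge\sum_{\{i,k\}\subset L}\min(a_i,a_k)s_is_k+\sum_Rs_i^3+\sum_{\{i,k\}\subset R}\min(s_i,s_k)s_is_k, \tag{13}$$
with equality for the sorted orders. By Lemma 5(b) the sums over all ordered pairs, diagonal included, are $\sum_tY_t^2$ and $\sum_tV_t^2$. The diagonals are $\sum_La_is_i^2$ and $\sum_Rs_i^3$. So the right side of (13) equals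
$$\tfrac12\sum_tY_t^2-\tfrac12\sum_La_is_i^2+\tfrac12\sum_tV_t^2+\tfrac12\sum_Rs_i^3 .$$
Insert $Y_t^2=(Y_t-Y_t^*)^2+2Y_t^*Y_t-Y_t^{*2}$ and likewise for $V_t$. The linear terms are sums over jobs:
$$\sum_tY_t^*Y_t=\sum_{i\in L}s_i\sum_{t\le a_i}Y_t^*,\qquad\sum_tV_t^*V_t=\sum_{i\in R}s_i\sum_{t\le s_i}V_t^* .$$
By the definitions of $D_i^L$ and $D_i^R$, the right side of (13) becomes
$$\tfrac12\Delta-\tfrac12\sum_tY_t^{*2}-\tfrac12\sum_tV_t^{*2}+\sum_LD_i^L+\sum_RD_i^R .$$
Finally $\sum_LD_i^L+\sum_RD_i^R=\sum_LD_i+\sum_{J_0}D_i^R$, which gives $\frac12\Delta+K_1+\sum_LD_i$ and proves (12).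

**Step 3. Lower bound for $F$.** This step shows that every schedule with $\Delta\ge1$ is expensive. We have $l_i\ge G\sigma_i'\ge0$, $r_i\ge G\sigma_i$, $p_i\ge Gs_i$, and $\lambda_i\ge G^2a_is_i-2G|D_i|\ge0$ by (8). Therefore
$$\sum_L\lambda_il_i+\sum_Rp_i^2r_i\ge G^3\Omega-2G^2\sum_L|D_i|\sigma_i' .$$
Insert this and (12) into (11). The terms $\mp2G^5\sum_LD_i$ cancel, and $\mathcal E\ge0$. Since $\sum_L|D_i|\sigma_i'\le\frac{q^2}3\cdot q^3\cdot q^2\le q^7$,
$$F\ge\Phi_0+G^5\Delta-4q^7G^4. \tag{14}$$

**Step 4. Upper bound for $F$ when $\Delta=0$ and the orders are sorted.** This step shows that solutions are cheap. Now $l_i\le G\sigma_i'+\bar e$ and $r_i\le G\sigma_i+\bar e$, with $\bar e\le q^4$, and $l_i,r_i\le P\le2Gq^2$. By (8),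
$$\lambda_il_i-G^3a_is_i\sigma_i'\le\rho_il_i+G^2a_is_i(l_i-G\sigma_i')\le4Gq^3\cdot2Gq^2+G^2q\cdot q^4\le9G^2q^6 .$$
Also $p_i^2\le G^2s_i^2+2Gq^3$, because $2Gs_ie_i+e_i^2\le Gq^3+q^4\le2Gq^3$. So
$$p_i^2r_i-G^3s_i^2\sigma_i\le2Gq^3\cdot2Gq^2+G^2s_i^2\bar e\le4G^2q^5+\tfrac14G^2q^6\le9G^2q^6 .$$
Since there are at most $q^2$ jobs, the bracket in (11) is at most $G^3\Omega+9G^2q^8$. Moreover $\mathcal E\le q^2\cdot2G^2q^2\cdot(2Gq^2)^2=8G^4q^8$. With equality in (12) and $\Delta=0$, (11) gives
$$F\le\Phi_0+2G^2\cdot9G^2q^8+8G^4q^8=F^*. \tag{15}$$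

The gap is now visible. One unit of $\Delta$ costs $G^5=100q^8G^4$, while all errors together are below $(26q^8+4q^7)G^4$.

## 9. Prescribed due date: proof of Theorem 2

Given the 3-PARTITION instance, take the jobs $J_0\cup\{Z\}$, the due date $d:=T+G^2$ and the threshold $F^*$. All lengths and weights, and $d$, are bounded by a polynomial in $q$, hence in $m$, hence in $n=3m^2+1$, and everything is computable in polynomial time.

**Step 1. The cut.** This step forces $p(L)=T$. In a schedule starting at $0$ with set $L$ before $Z$, we have $C_Z-d=p(L)+G^2-d=p(L)-T\in\mathbb Z$. If this is nonzero, the cost is at least $W_Z=G^{12}>G^8>F^*$, by (9). If it is zero, $Z$ costs nothing. Moreover $C_i-d=-(G^2+l_i)$ for $i\in L$ and $C_i-d=r_i$ for $i\in R$, so the cost is exactly $F$ of Section 8.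

**Step 2. Cost at most $F^*$ implies YES.** By Step 1, $p(L)=T$. If $\Delta\ge1$, then (14) gives
$$F\ge\Phi_0+100q^8G^4-4q^7G^4>\Phi_0+26q^8G^4=F^*,$$
a contradiction. So $\Delta=0$, and Lemma 6(a) gives a solution.

**Step 3. YES implies cost at most $F^*$.** Let $b\mapsto a(b)$ be a solution, $R=\{(a(b),b)\}$ and $L=J_0\setminus R$. We check that the cut is met: $\sum_Rs_i=mB$ and
$$\sum_Re_i=\sum_bs_b^2+\sum_b(m-a(b))s_b=\sum_bs_b^2+\sum_{a=1}^m(m-a)B=E^*,$$
so $p(R)=U$ and $p(L)=T$. By Lemma 6(b), $\Delta=0$. With the sorted orders, (15) gives cost $F\le F^*$. $\blacksquare$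

## 10. Free due date: a balance of two far jobs, and the proof of Theorem 1

In WCTV a heavy $Z$ alone cuts nothing, because $d$ follows it. We need a second opinion about where $d$ should be. Put one heavy job $H_1$ far to the left and one heavy job $H_2$ far to the right, with weights in inverse proportion to their intended distances from $C_Z$. Their weighted mean is at $C_Z$ exactly when $p(L)=T$. If $p(L)$ is off by $x$, this pair wants $\delta=-x$, while $Z$ wants $\delta=0$, and the conflict is paid for. The distance between $H_1$ and $H_2$ is the same in all sequences $H_1,\dots,H_2$, so the pair has a constant base cost.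

Let $Y_1$ denote from now on the number
$$Y_1:=T+G^2,\qquad\text{and put}\qquad k:=10G^9 .$$
(The profile value $Y_t$ at $t=1$ is not used in this section.) The three large jobs are:

| job | length | weight |
|---|---|---|
| $Z$ | $G^2$ | $W_Z=G^{12}$ |
| $H_2$ | $h:=kY_1-U$ | $W_2=G^{12}$ |
| $H_1$ | $g:=G^{19}$ | $W_1=kG^{12}$ |

Let $Y_2:=U+h=kY_1$. Then
$$W_1Y_1=W_2Y_2. \tag{16}$$
Since $U\le P\le G^2\le Y_1\le2G^2$, we have $h\ge(k-1)Y_1>0$. Put
$$H_b:=W_1Y_1^2+W_2Y_2^2=W_2k(k+1)Y_1^2,\qquad\Theta:=H_b+F^* .$$
From $k(k+1)\le110G^{18}$ and $Y_1^2\le4G^4$ we get $H_b\le440G^{34}$, and with (9)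
$$\Theta<H_b+G^8,\qquad\Theta<G^{36}. \tag{17}$$
The WCTV instance consists of $J_0\cup\{Z,H_1,H_2\}$ with threshold $\Theta$. All lengths and weights are positive integers bounded by a polynomial in $q$, hence in $m$, hence in $n=3m^2+3$, and everything is computable in polynomial time.

**Step 1. YES implies cost at most $\Theta$.** This is the easy direction. Take $R,L$ as in Step 3 of Section 9 and the sequence $H_1,L,Z,R,H_2$ with $L,R$ in sorted orders. With time $0$ at $C_Z$ we have $C_{H_1}=-(G^2+T)=-Y_1$ and $C_{H_2}=U+h=Y_2$. Taking $\delta=0$ in (1) and using (15), the value is at most $W_1Y_1^2+W_2Y_2^2+0+F\le H_b+F^*=\Theta$.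

For the converse, fix a schedule of value at most $\Theta$.

**Step 2. $H_1$ is first.** The length $g$ serves only this purpose. If a job $j$ precedes $H_1$, then $C_{H_1}-C_j\ge g$. All weights are at least $1$, so $\frac{uv}{u+v}\ge\frac12$ in (2), and the value is at least $\frac12g^2=\frac12G^{38}>G^{36}>\Theta$, a contradiction.

**Step 3. $H_2$ is last.** Moving jobs behind $H_2$ brings $H_2$ closer to $H_1$, at a relative saving of order $4/k$ at most. But a job behind $H_2$ is also far from $H_1$ and adds weight at least $G^3$ at the far end, a relative loss of $G^{-9}=10/k$. Here is the computation. Put time $0$ at the completion of $H_1$ and suppose job $j$ comes after $H_2$. Then $C_{H_1}=0$, $C_{H_2}\ge h$, $C_j\ge h$, and $w_j\ge G^3$ (true for small jobs and for $Z$). Put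
$$W_2':=W_2+G^3=W_2(1+\theta),\qquad\theta:=G^{-9},\qquad\theta k=10 .$$
If $\delta\ge h$, the term of $H_1$ alone is at least $W_1h^2\ge\frac{W_1W_2'}{W_1+W_2'}h^2$. If $\delta<h$, the terms of $H_1,H_2,j$ sum to at least $W_1\delta^2+W_2'(h-\delta)^2\ge\frac{W_1W_2'}{W_1+W_2'}h^2$, by (2). Since $W_1=kW_2$ and $h\ge(k-1)Y_1$,
$$\text{value}\ \ge\ W_2kY_1^2\cdot\frac{(1+\theta)(k-1)^2}{k+1+\theta} .$$
Now $(k-1)^2=k^2-2k+1>k^2-2k-8=(k+2)(k-4)\ge(k+1+\theta)(k-4)$, so the fraction is larger than
$$(1+\theta)(k-4)=k-4+10-4\theta=k+6-4\theta>k+2 .$$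
Hence the value is larger than $W_2kY_1^2(k+2)=H_b+W_2kY_1^2>H_b+G^8>\Theta$, a contradiction.

**Step 4. $p(L)=T$.** This is where the balance is used. By Steps 2 and 3 the sequence is $H_1,L,Z,R,H_2$. Put time $0$ at $C_Z$ and let $x:=p(L)-T\in\mathbb Z$. Then $C_{H_1}=-(G^2+p(L))=-Y_1-x$. Since $p(R)=P-p(L)=U-x$, also $C_{H_2}=Y_2-x$. For every $\delta$ the large jobs contribute
$$W_1(Y_1+x+\delta)^2+W_2(Y_2-x-\delta)^2+W_Z\delta^2=H_b+(W_1+W_2)(x+\delta)^2+W_Z\delta^2, \tag{18}$$
because the cross term $2(W_1Y_1-W_2Y_2)(x+\delta)$ vanishes by (16). Since $W_1+W_2\ge W_Z$, (18) is at least $H_b+W_Z\big((x+\delta)^2+\delta^2\big)\ge H_b+\frac12W_Zx^2$. If $x\ne0$, the value is at least $H_b+\frac12G^{12}>H_b+G^8>\Theta$, a contradiction. So $x=0$, and Section 8 applies.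

**Step 5. The free $\delta$ hardly helps the small jobs.** This step compares the true value with $H_b+F$. All small jobs have $|C_i|\le G^2+P\le2G^2$, so
$$S:=\sum_{J_0}w_i|C_i|\le\tfrac{q^2}3\cdot3G^3q\cdot2G^2=2q^3G^5 .$$
For every $\delta$ we have $\sum_{J_0}w_i(C_i-\delta)^2\ge F-2|\delta|S$. With $W_H:=W_1+W_2+W_Z\ge G^{12}$ and (18) for $x=0$, the total is at least
$$H_b+W_H\delta^2+F-2|\delta|S\ \ge\ H_b+F-\frac{S^2}{W_H}\ \ge\ H_b+F-1,$$
since $S^2\le4q^6G^{10}\le G^{11}$. The value is at most $\Theta=H_b+F^*$, so $F\le F^*+1$.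

**Step 6. $\Delta=0$.** This finishes the reduction. If $\Delta\ge1$, then (14) gives
$$F\ge\Phi_0+100q^8G^4-4q^7G^4>\Phi_0+26q^8G^4+1=F^*+1,$$
a contradiction. Hence $\Delta=0$, and by Lemma 6(a) the 3-PARTITION instance is a YES instance.

So the WCTV instance has a schedule of value at most $\Theta$ if and only if the 3-PARTITION instance is YES. This proves Theorem 1. $\blacksquare$

## 11. Pseudo-polynomial algorithms, FPTASs, idle time, agreeable weights

**Proof of Corollary 3.** On instances whose numbers are bounded by a polynomial in $n$, a pseudo-polynomial algorithm runs in polynomial time. It would solve the NP-complete problem of Theorem 1, so P = NP.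

Suppose there is an FPTAS. We use that $W$ times the objective takes integer values, so a sufficiently good approximation is an optimum. By (3) the scaled objective is $\sum_{i<j}w_iw_j(C_i-C_j)^2$. This is an integer. There are at most $n^2$ pairs and $|C_i-C_j|\le np_{\max}$, so it is at most $M:=n^4w_{\max}^2p_{\max}^2$, which is polynomially bounded on the instances of Theorem 1. Run the FPTAS with $\varepsilon=1/(M+1)$; this takes polynomial time. The factor $W$ is the same for all schedules, so the returned schedule has scaled value at most $(1+\varepsilon)\mathrm{OPT}\le\mathrm{OPT}+\frac{M}{M+1}<\mathrm{OPT}+1$, where $\mathrm{OPT}$ is the scaled optimum. Both values are integers, so the schedule is optimal. Again P = NP. $\blacksquare$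

**Remark on idle time.** Forbidding idle time costs nothing in Theorem 1. By (3) the value is $\frac1W\sum_{i<j}w_iw_j(C_i-C_j)^2$. Removing idle time shrinks all distances $|C_i-C_j|$ weakly, and the start time is irrelevant.

**Remark on agreeable weights.** The instances of Theorem 1 are far from agreeable: for example $h\le20G^{11}<G^{19}=g$, while $W_2<W_1$, so the longer of $H_1,H_2$ is also the heavier. Unless P = NP, neither the pseudo-polynomial algorithm for agreeable weights (Cai, 1995) nor the FPTASs (Cai, 1995; Woeginger, 1999; Cheng and Kubiak, 2005) extend to arbitrary weights.
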